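# Dense Urysohn subspaces of countable Hausdorff spaces and the dominating number

## 1. Separation axioms, $\pi$-weight, and the cardinals $\mathfrak p$, $\mathfrak b$, $\mathfrak d$

A subspace always carries the subspace topology, and $Y\subseteq X$ is dense if $\overline Y=X$.

**Definition (separation axioms).** A space is *Hausdorff* if any two distinct points have disjoint open neighborhoods. It is *Urysohn* if any two distinct points have neighborhoods whose closures are disjoint. It is *completely Hausdorff* if any two distinct points can be separated by a continuous real-valued function. It is *totally separated* if any two distinct points are separated by a clopen set.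

We have
$$\text{totally separated}\Rightarrow\text{completely Hausdorff}\Rightarrow\text{Urysohn}\Rightarrow\text{Hausdorff}.$$
For the first arrow, the characteristic function of a clopen set is continuous. For the second, if $f(x)<r<s<f(y)$, then $f^{-1}((-\infty,r))$ and $f^{-1}((s,\infty))$ are neighborhoods of $x$ and $y$ whose closures lie in the disjoint sets $f^{-1}((-\infty,r])$ and $f^{-1}([s,\infty))$. All four properties pass to subspaces; for the Urysohn property, note that the closure in $Y$ of $N\cap Y$ is contained in $\overline N$.

*Examples.* $\mathbb Q$ is totally separated: cut at an irrational number. $\mathbb R$ is completely Hausdorff but, being connected, not totally separated. Here is a countable Hausdorff space that is not Urysohn. Its points are $a$, $b$, $c_i$, $a_{ij}$, $b_{ij}$ for $i,j\in\omega$. All $a_{ij},b_{ij}$ are isolated. Basic neighborhoods of $c_i$ are $\{c_i\}\cup\{a_{ij},b_{ij}:j\ge n\}$, those of $a$ are $\{a\}\cup\{a_{ij}:i\ge n,\ j\in\omega\}$, and those of $b$ are $\{b\}\cup\{b_{ij}:i\ge n,\ j\in\omega\}$. It is Hausdorff: $a$ and $b$ have disjoint neighborhoods, different $c_i$ live in different rows, the neighborhood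 of $a$ (or of $b$) with $n>i$ misses row $i$ altogether and so is disjoint from every neighborhood of $c_i$, and an isolated point is avoided by taking $n$ large. But the closure of the $n$-th neighborhood of $a$ contains every $c_i$ with $i\ge n$, and so does that of $b$. Hence $a$ and $b$ have no neighborhoods with disjoint closures.

This space still has a very good dense subspace: the isolated points form a dense discrete subspace. So failing to be Urysohn is far from having *no dense Urysohn subspace*.

**Definition ($\pi$-base, $\pi$-weight).** A $\pi$-base of $X$ is a family $\mathcal B$ of nonempty open sets such that every nonempty open subset of $X$ contains some member of $\mathcal B$. The $\pi$-weight $\pi w(X)$ is the least cardinality of a $\pi$-base.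

A base without the empty set is a $\pi$-base, so $\pi w(X)\le w(X)$. A set is dense as soon as it meets every member of one $\pi$-base.

**Definition (the cardinals).** For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$.

- $\mathfrak p$ is the least cardinality of a family $\mathcal F$ of infinite subsets of $\omega$ such that every finite subfamily of $\mathcal F$ has infinite intersection, but there is no infinite $A\subseteq\omega$ with $A\setminus F$ finite for all $F\in\mathcal F$.
- $\mathfrak b$ is the least cardinality of an *unbounded* family, that is, a family $\mathcal F\subseteq\omega^\omega$ for which no single $g$ satisfies $f\le^*g$ for all $f\in\mathcal F$.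
- $\mathfrak d$ is the least cardinality of a *dominating* family, that is, a family $\mathcal F\subseteq\omega^\omega$ such that every $g\in\omega^\omega$ satisfies $g\le^*f$ for some $f\in\mathcal F$.

*Examples.* A nonprincipal ultrafilter is a family as in the definition of $\mathfrak p$: if $A$ is infinite, split it into infinite halves $A_0,A_1$; one of them, say $A_0$, is not in the ultrafilter, so $F=\omega\setminus A_0$ is in it, and $A\setminus F=A_0$ is infinite. A countable family $\{f_k\}$ is never unbounded, because $g(n)=\max_{k\le n}f_k(n)$ bounds it. A dominating family is unbounded: if $g$ bounded it, then $g+1\le^*f\le^*g$ for some member $f$, which is absurd. So $\mathfrak b\le\mathfrak d\le\mathfrak c$. It is known that $\omega_1\le\mathfrak p\le\mathfrak b\le\mathfrak c$.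

*An example with $\pi$-weight, weight and $\mathfrak d$ together.* Let $\{\infty\}\cup(\omega\times\omega)$ have all points of $\omega\times\omega$ isolated, and let $\infty$ have the basic neighborhoods $N(m,f)=\{\infty\}\cup\{(i,j):i\ge m,\ j\ge f(i)\}$. The singletons of isolated points are a countable $\pi$-base. The weight is $\mathfrak d$. Indeed, if $\mathcal F$ is dominating, then the sets $N(m,f)$ with $f\in\mathcal F$ form a local base at $\infty$: given $N(m,g)$, take $f\in\mathcal F$ and $k\ge m$ with $g(i)\le f(i)$ for $i\ge k$, and then $N(k,f)\subseteq N(m,g)$. Conversely, fewer than $\mathfrak d$ sets $N(m,f)$ are never a local base: some $g$ is $\not\le^*$ all these $f$, and for each pair $(m,f)$ there is $i\ge m$ with $g(i)>f(i)$, so $(i,f(i))\in N(m,f)\setminus N(0,g)$.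

## 2. Countable Hausdorff spaces of $\pi$-weight $\mathfrak p$ or $\mathfrak b$

How small can the $\pi$-weight of a countable Hausdorff space be if no dense subspace of it is Urysohn? Two facts are known.

- (a) Every Hausdorff space of $\pi$-weight less than $\mathfrak p$ has a dense completely Hausdorff, and hence Urysohn, subspace.
- (b) There exist countable Hausdorff spaces of weight $\mathfrak c$ that have no dense Urysohn subspace.

Problem 3.8 of "On Dense Subspaces Satisfying Stronger Separation Axioms" asks: *does there exist in ZFC a countable Hausdorff space of $\pi$-weight $\mathfrak p$ (or of $\pi$-weight $\mathfrak b$) with no dense Urysohn subspace?* For each of $\kappa=\mathfrak p$ and $\kappa=\mathfrak b$ we want to know whether ZFC alone proves that such a space with $\pi w(X)=\kappa$ exists.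

The answer is no for both, because the exact threshold is $\mathfrak d$.

**Theorem 1 (ZFC).** Every countable (more generally, every separable) Hausdorff space of $\pi$-weight $<\mathfrak d$ has a dense totally separated subspace.

**Theorem 2 (ZFC).** There is a countable Hausdorff space of weight and $\pi$-weight exactly $\mathfrak d$ with no dense Urysohn subspace.

**Theorem 3 (ZFC).** For a cardinal $\kappa$, a countable Hausdorff space of $\pi$-weight $\kappa$ with no dense Urysohn subspace exists if and only if $\mathfrak d\le\kappa\le\mathfrak c$. The same holds with "Urysohn" replaced by "completely Hausdorff" or by "totally separated".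

In particular, ZFC proves that the least $\pi$-weight of a countable Hausdorff space with no dense Urysohn subspace is exactly $\mathfrak d$.

**Corollary.** A space as in Problem 3.8 exists for $\kappa=\mathfrak b$ if and only if $\mathfrak b=\mathfrak d$, and for $\kappa=\mathfrak p$ if and only if $\mathfrak p=\mathfrak d$. In the Cohen model $\mathfrak p=\mathfrak b=\aleph_1<\mathfrak d=\aleph_2$, so there no such space exists for either cardinal. Under CH such spaces exist for both. Hence, if ZFC is consistent, both existence statements are independent of ZFC, and the answer to Problem 3.8 is negative for both cardinals.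

The negative answer alone needs only Theorem 1 and the consistency of $\mathfrak b<\mathfrak d$.

## 3. Countable $\pi$-weight: choosing one point at a time

Let $X$ be a nonempty countable Hausdorff space. The following open dense sets are used here and in all of the proof of Theorem 1.

**The sets $S_F$.** Their purpose is to turn finitely many disjoint open sets into clopen ones. For each finite $F\subseteq X$ fix pairwise disjoint open sets $U_{F,x}\ni x$ ($x\in F$), which exist because $X$ is Hausdorff, and let
$$S_F=X\setminus\bigcup_{x\in F}\operatorname{bd}(U_{F,x}),\qquad \operatorname{bd}(U)=\overline U\setminus U. \tag{1}$$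
The boundary of an open set is closed and nowhere dense, so $S_F$ is open and dense. Moreover
$$F\subseteq S_F. \tag{2}$$
Indeed let $x\in F$. As $x\in U_{F,x}$, we have $x\notin\operatorname{bd}(U_{F,x})$. For $y\in F\setminus\{x\}$ the neighborhood $U_{F,x}$ of $x$ misses $U_{F,y}$, so $x\notin\overline{U_{F,y}}$.

If $F\subseteq D\subseteq S_F$, then each $U_{F,x}\cap D$ is clopen in $D$: its complement in $D$ is $D\setminus\overline{U_{F,x}}$, since $D$ misses the boundary. Thus inside $D$ the points of $F$ are separated from each other by clopen sets. We want a dense $D$ with $D\subseteq S_F$ for enough finite sets $F\subseteq D$ that every pair of points of $D$ lies in one of them.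

**The case $\pi w(X)=\omega$.** Let $\{B_n:n\in\omega\}$ be a $\pi$-base. Choose points $d_0,d_1,\dots$ recursively: with $F_n=\{d_i:i<n\}$, pick
$$d_n\in B_n\cap\bigcap_{j\le n}S_{F_j},$$
which is possible because a finite intersection of open dense sets is open and dense. Let $D=\{d_n:n\in\omega\}$. Then $D$ meets every $B_n$, so it is dense. Also $D\subseteq S_{F_j}$ for each $j$: if $i<j$ then $d_i\in F_j\subseteq S_{F_j}$ by (2), and if $i\ge j$ then $d_i\in S_{F_j}$ by choice. Two points of $D$ lie together in some $F_j$, so $D$ is totally separated.

**Where this stops.** With an uncountable $\pi$-base we would have to continue past stage $\omega$, choosing the next point in $\bigcap_jS_{F_j}$. That intersection of infinitely many open dense sets need not be dense. For instance, in $X=\mathbb Q$ suppose the first $\omega$ points lie in $(0,1)$, and let $q_1,q_2,\dots$ enumerate $\mathbb Q\cap(2,3)$. Nothing prevents one of the sets $U_{F_n,x}$ ($n\ge1$) from containing, besides a part in $(0,1)$, a small interval in $(2,3)$ with endpoint $q_n$, the other sets $U_{F_n,y}$ staying in $(0,1)$. Then $q_n\notin S_{F_n}$, and $\bigcap_jS_{F_j}$ misses $(2,3)$ altogether.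 So the recursion has only $\omega$ steps. If it is to meet uncountably many sets $B$, then single steps must serve many of them at once.

## 4. Theorem 1: finitely many points at each step, at a speed given by a function

At each step we now take *all* admissible points among the first $n$ in an enumeration of $X$. The only freedom left is the sequence of numbers $n$, that is, the speed of the process.

**Step 1: reduction to countable $X$.** This step removes the word "separable". Let $X$ be separable Hausdorff and $C\subseteq X$ countable and dense. If $\mathcal B$ is a $\pi$-base of $X$, then $\{B\cap C:B\in\mathcal B\}$ is a $\pi$-base of $C$: these sets are nonempty, and a nonempty open set $V\cap C$ of $C$ (with $V$ open in $X$) contains $B\cap C$ for any $B\in\mathcal B$ with $B\subseteq V$. So $\pi w(C)\le\pi w(X)$. A dense subspace of $C$ is dense in $X$. Hence we may assume that $X=\{x_i:i\in\omega\}$ (repetitions allowed) is countable Hausdorff, nonempty since the empty space is trivial, with a $\pi$-base $\mathcal B$ such that $|\mathcal B|<\mathfrak d$. Fix the sets $U_{F,x}$ and $S_F$ of (1).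

**Step 2: the process for every sequence of speeds.** This step defines all possible finite runs of the process. For finite strictly increasing sequences $a$ of natural numbers put $D_\emptyset=\emptyset$, $S_\emptyset=X$, and
$$D_{a^\frown n}=D_a\cup\{x_i:i\le n,\ x_i\in S_a\},\qquad S_{a^\frown n}=S_a\cap S_{D_{a^\frown n}}. \tag{3}$$
By induction on the length of $a$, the set $D_a$ is finite, $S_a$ is open and dense, and $D_a\subseteq S_a$. The first two assertions are clear. For the third, $D_{a^\frown n}\subseteq S_a$, since $D_a\subseteq S_a$ and the new points are taken from $S_a$; and $D_{a^\frown n}\subseteq S_{D_{a^\frown n}}$ by (2). When $a$ is extended, the sets $D$ increase and the sets $S$ decrease.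

For an infinite strictly increasing sequence $A=(a_k)_{k\in\omega}$ let $D_A=\bigcup_kD_{A\restriction k}$, where $A\restriction k=(a_0,\dots,a_{k-1})$. Then
$$D_A\subseteq S_{A\restriction k}\quad\text{for all }k. \tag{4}$$
Indeed, a point of $D_{A\restriction j}$ lies in $D_{A\restriction l}\subseteq S_{A\restriction l}\subseteq S_{A\restriction k}$, where $l=\max(j,k)$.

**Step 3: $D_A$ is totally separated, whatever $A$ is.** Let $x\ne y$ in $D_A$. Choose $k\ge1$ with $x,y\in F:=D_{A\restriction k}$. By (4) and (3), $D_A\subseteq S_{A\restriction k}\subseteq S_F$, so $D_A$ misses $\operatorname{bd}(U_{F,x})$. Therefore $U_{F,x}\cap D_A$ is clopen in $D_A$. It contains $x$, and it does not contain $y$, because $y\in U_{F,y}$.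

**Step 4: how fast $A$ must grow to meet $B$.** This step converts the density of $D_A$ into a statement about functions. For $B\in\mathcal B$ let
$$f_B(n)=n+1+\max_a\,\min\{i:x_i\in S_a\cap B\}, \tag{5}$$
where $a$ ranges over the finitely many strictly increasing sequences with entries $\le n$. The minimum exists because $S_a$ is dense and $B$ is nonempty and open. The function $f_B$ is nondecreasing, since the maximum is over a larger set when $n$ grows. We claim:
$$\text{if } a_{k+1}\ge f_B(a_k)\text{ for some }k,\text{ then } D_A\cap B\neq\emptyset. \tag{6}$$
Let $a=(a_0,\dots,a_k)$, whose entries are $\le a_k$, and let $i$ be the least index with $x_i\in S_a\cap B$. Then $i\le f_B(a_k)\le a_{k+1}$, so $x_i\in D_{a^\frown a_{k+1}}\subseteq D_A$ by (3).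

So it suffices to find one strictly increasing $A$ such that for every $B\in\mathcal B$ there is at least one $k$ with $a_{k+1}\ge f_B(a_k)$.

**A dominating speed reaches only $\mathfrak b$.** The first thing to try is a single function $g$ with $f_B\le^*g$ for all $B\in\mathcal B$, made strictly increasing with $g(n)>n$, and the orbit $a_0=0$, $a_{k+1}=g(a_k)$. Then $a_{k+1}=g(a_k)\ge f_B(a_k)$ for all large $k$, and (6) applies. Such a $g$ exists whenever $|\mathcal B|<\mathfrak b$. But for $|\mathcal B|=\mathfrak b$, the case we are asked about, this argument has no $g$ to start from when the functions $f_B$ form an unbounded family.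

It asks for too much, however: (6) needs one $k$, not almost all $k$. If $|\mathcal B|<\mathfrak d$, the functions $f_B$ do not dominate, so there is $g$ with $g(n)>f_B(n)$ for infinitely many $n$, for every $B$. This is not yet enough, because those $n$ need not lie on the orbit $a_{k+1}=g(a_k)$. Take $g(n)=2n+3$, with orbit $0,3,9,21,\dots$, and let $f(n)=2a_k+4$ for $a_k\le n<a_{k+1}$. This $f$ is nondecreasing and $f(n)>n$. At $n=a_k+2<2a_k+3=a_{k+1}$ we have $g(n)=2a_k+7>f(n)$, so $g$ exceeds $f$ infinitely often. Yet $f(a_k)=a_{k+1}+1>a_{k+1}$ for all $k$. In general, from $a_k\le n<a_{k+1}$ and $g(n)>f(n)$ one gets only $a_{k+2}=g(a_{k+1})\ge g(n)>f(n)\ge f(a_k)$, a bound that arrives one step late. A function that takes two steps of $f_B$ at once makes up for this delay.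

**Step 5: choosing the speed.** This step uses $|\mathcal B|<\mathfrak d$. The family $\{f_B\circ f_B:B\in\mathcal B\}$ has fewer than $\mathfrak d$ members, so it is not dominating, and there is $g\in\omega^\omega$ with $g\not\le^*f_B\circ f_B$ for every $B\in\mathcal B$. Increasing the values of $g$ preserves this, so we may assume that $g$ is strictly increasing and $g(n)>n$. Let $a_0=0$, $a_{k+1}=g(a_k)$, and $A=(a_k)_{k\in\omega}$, a strictly increasing sequence.

**Step 6: every $B$ is met.** This step proves that for every $B\in\mathcal B$ there is $k$ with $a_{k+1}\ge f_B(a_k)$. Suppose instead that $a_{j+1}<f_B(a_j)$ for all $j$. Pick $n$ with $g(n)>f_B(f_B(n))$, and the $k$ with $a_k\le n<a_{k+1}$. Since $g$ and $f_B$ are nondecreasing,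
$$a_{k+2}=g(a_{k+1})\ge g(n)>f_B(f_B(n))\ge f_B(f_B(a_k)).$$
But the assumption for $j=k+1$ and $j=k$ gives
$$a_{k+2}<f_B(a_{k+1})\le f_B(f_B(a_k)),$$
a contradiction. By (6), $D_A$ meets every $B\in\mathcal B$, so $D_A$ is dense. By Step 3 it is totally separated. This proves Theorem 1. $\blacksquare$

## 5. Theorem 2: points that carry disjoint intervals

We need a countable Hausdorff space in which the failure of the Urysohn property seen in Section 1, with points $c_i$ in the closures of neighborhoods of both $a$ and $b$, occurs so often that it defeats every dense set.

### The set $X$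

Define finite sets $L_n$ ($n\in\omega$) recursively. The elements of $L_n$ are the pairs $w=(n,s)$ where $s$ is a finite function with values in $\omega$ and domain contained in $\bigcup_{m<n}L_m$, subject to three conditions. Write $n_w=n$, $s_w=s$, $T(w)=\operatorname{dom}(s_w)$. The conditions are:

- (i) $n_x<s_w(x)\le n_w$ for all $x\in T(w)$;
- (ii) if $x\ne y$ are in $T(w)$, then $s_w(x)\le n_y$ or $s_w(y)\le n_x$;
- (iii) if $y\in T(w)$, then $s_y\subseteq s_w$.

Let $X=\bigcup_nL_n$. We call $n_w$ the *level* of $w$; every $x\in T(w)$ has $n_x<n_w$.

It helps to attach to each $x\in T(w)$ the interval $(n_x,s_w(x)]$. Condition (i) says that it is nonempty and contained in $(0,n_w]$. Two nonempty half-open intervals $(p,q]$ and $(p',q']$ are disjoint exactly when $q\le p'$ or $q'\le p$, so (ii) says that the intervals carried by $w$ are pairwise disjoint. Condition (iii) says that if $w$ carries an interval starting at $y$, then it also carries all the intervals of $y$, unchanged.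

Each $L_n$ is finite, since the domain of $s$ is a subset of a finite set and the values are $\le n$; and $(n,\emptyset)\in L_n$. So $X$ is countably infinite.

*Small levels.* $L_0=\{x_0\}$ with $x_0=(0,\emptyset)$. $L_1=\{y,y'\}$ with $y=(1,\emptyset)$ and $y'=(1,\{(x_0,1)\})$. In $L_2$ the possible values are $s(x_0)\in\{1,2\}$ and $s(y)=s(y')=2$. The admissible $s$ are: $\emptyset$; $\{(x_0,1)\}$; $\{(x_0,2)\}$; $\{(y,2)\}$; $\{(x_0,1),(y,2)\}$; $\{(x_0,1),(y',2)\}$. With domain $\{x_0,y\}$, the value $s(x_0)=2$ is excluded by (ii): the intervals $(0,2]$ and $(1,2]$ overlap. A domain containing $y'$ must contain $x_0$ with value $1$, by (iii). A domain containing both $y$ and $y'$ would carry $(1,2]$ twice, against (ii). So $L_2$ has six elements.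

### The topology

Let $\Theta$ be the set of nondecreasing unbounded functions $\theta:\omega\to\omega$. For $x\in X$, $m\in\omega$, $\theta\in\Theta$ let
$$U(x,m,\theta)=\{x\}\cup\{w\in X: x\in T(w),\ s_w(x)\ge m,\ s_w(y)\le\theta(n_w)\text{ for all }y\in T(w)\}. \tag{7}$$
So $w\ne x$ is close to $x$ if $w$ carries an interval starting at $x$, this interval reaches far, and the level of $w$ is large compared with all right endpoints of intervals of $w$.

*Example.* Let $\theta(n)=\lfloor n/2\rfloor$. Then $y'\notin U(x_0,0,\theta)$, since $\theta(1)=0$. In $L_2$ we have $\theta(2)=1$, so $(2,\{(x_0,1)\})\in U(x_0,0,\theta)$ but $(2,\{(x_0,1),(y,2)\})\notin U(x_0,0,\theta)$.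

**Step 1: these sets form a base.** This step makes (7) a topology with the sets $U(x,m,\theta)$, for varying $m$ and $\theta$, as a local base at $x$. Two facts suffice. First,
$$U(x,m,\theta)\cap U(x,m',\theta')=U(x,\max(m,m'),\min(\theta,\theta')),$$
and $\min(\theta,\theta')\in\Theta$, since both functions are nondecreasing and tend to infinity. Second,
$$\text{if } w\in U(x,m,\theta)\setminus\{x\},\text{ then } U(w,0,\theta)\subseteq U(x,m,\theta). \tag{8}$$
Indeed, let $w'\in U(w,0,\theta)\setminus\{w\}$. Then $w\in T(w')$, so $s_w\subseteq s_{w'}$ by (iii). Hence $x\in T(w')$ and $s_{w'}(x)=s_w(x)\ge m$. All values of $s_{w'}$ are $\le\theta(n_{w'})$. So $w'\in U(x,m,\theta)$.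

Now if $z$ lies in two sets of the form (7), then by (8) (or trivially, if $z$ is the center) each of them contains some set $U(z,\cdot,\cdot)$, and the intersection of these two is again of the form $U(z,\cdot,\cdot)$.

**Step 2: $X$ is Hausdorff.** In the picture: two long intervals starting at $x$ and $y$ cannot be disjoint. Let $x\ne y$ with $n_x\le n_y$. We claim
$$U(x,n_y+1,\mathrm{id})\cap U(y,0,\mathrm{id})=\emptyset.$$
Suppose $w$ is in both.

- If $w=x$, then $y\in T(x)$, so $n_y<n_x$, a contradiction.
- If $w=y$, then $x\in T(y)$ and $s_y(x)\ge n_y+1$, contradicting (i).
- Otherwise $x,y\in T(w)$ and $s_w(x)\ge n_y+1$. By (ii), $s_w(y)\le n_x\le n_y$, contradicting (i).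

**Step 3: no isolated points.** This step lets us pick as many points of a dense set as we like in an open set. Given $U(x,m,\theta)$, put $j=\max(m,n_x+1)$, let $n\ge j$ satisfy $\theta(n)\ge j$, and let $w=(n,\ s_x\cup\{(x,j)\})$. As $x\notin T(x)$, this is a function, and its domain lies in levels $\le n_x<n$. We check $w\in X$.

- (i): $n_x<j\le n$, and for $y\in T(x)$ we have $n_y<s_x(y)\le n_x\le n$.
- (ii): it holds for pairs inside $T(x)$ because $x\in X$; for $y\in T(x)$ the pair $\{y,x\}$ is fine because $s_w(y)=s_x(y)\le n_x$.
- (iii): for $y\in T(x)$, $s_y\subseteq s_x\subseteq s_w$; and $s_x\subseteq s_w$.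

All values of $s_w$ are $\le j\le\theta(n)$, and $s_w(x)=j\ge m$. So $w\in U(x,m,\theta)$, and $w\ne x$ since $n_w>n_x$.

Consequently every nonempty open set $U$ is infinite, since finite sets are closed and a finite open set would consist of isolated points. And $U$ meets every dense set $D$ in an infinite set: if $U\cap D$ were finite, then $U\setminus(U\cap D)$ would be a nonempty open set missing $D$.

**What the functions $\theta$ are for.** By (i), all values of $s_w$ are $\le n_w$, so $\theta=\mathrm{id}$ imposes nothing in (7). The sets $U(x,m,\mathrm{id})$ alone would already give, by the same proofs of Steps 1–3, a Hausdorff topology without isolated points, with a countable base. By Section 3 that space has a dense totally separated subspace, so it is not what we want. We shall see in Step 7 exactly where $\theta$ enters: it forces the level of $z$ to be large compared with the function $s_z$, in a way prescribed in advance.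

**Step 4: the weight is at most $\mathfrak d$.** This step gives the upper bound in Theorem 2. For a nondecreasing $h\in\omega^\omega$ let
$$\theta_h(n)=\max\bigl(\{0\}\cup\{k\le n:h(k)\le n\}\bigr). \tag{9}$$
Then $\theta_h\in\Theta$: the set on the right grows with $n$, and $\theta_h(n)\ge k$ once $n\ge\max(k,h(k))$. Also
$$\text{if }k=\theta_h(n)\ge1,\text{ then }h(k)\le n. \tag{10}$$

Replacing each member $f$ of a dominating family of size $\mathfrak d$ by $n\mapsto\sum_{i\le n}(f(i)+1)$, we get a dominating family $\mathcal G$ of strictly increasing functions with $|\mathcal G|=\mathfrak d$. Given $x$, $m$ and $\theta\in\Theta$, let $h(k)=\min\{n:\theta(n)\ge k\}$, and choose $g\in\mathcal G$ and $K$ with $g(k)\ge h(k)$ for all $k\ge K$. We claim $\theta_g(n)\le\theta(n)$ for all $n\ge h(K)$.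

- If $k=\theta_g(n)\ge K$ and $k\ge1$, then $h(k)\le g(k)\le n$ by (10), so $\theta(n)\ge\theta(h(k))\ge k$.
- If $\theta_g(n)<K$, then $\theta(n)\ge K>\theta_g(n)$, because $n\ge h(K)$.
- If $\theta_g(n)=0$, the inequality is trivial.

Let $m'=\max(m,h(K))$. Every $w\in U(x,m',\theta_g)\setminus\{x\}$ has $n_w\ge s_w(x)\ge m'\ge h(K)$ by (i), so all values of $s_w$ are $\le\theta_g(n_w)\le\theta(n_w)$; moreover $s_w(x)\ge m'\ge m$. Hence $U(x,m',\theta_g)\subseteq U(x,m,\theta)$. So $\{U(x,m,\theta_g):x\in X,\ m\in\omega,\ g\in\mathcal G\}$ is a base of size at most $\mathfrak d$.

### No dense subspace is Urysohn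

Suppose, toward a contradiction, that $D\subseteq X$ is dense and Urysohn. For $U$ open in $X$, density gives $\overline{U\cap D}=\overline U$, so the closure of $U\cap D$ in the space $D$ is $\overline U\cap D$. Let $\mathcal S=\{s_z:z\in X\}$. The plan is to show that for each fixed $s\in\mathcal S$, the points $z$ with $s_z=s$ of large enough level are all outside $D$, and then to use some $\theta$ to find a nonempty open set consisting only of such points.

**Step 5: a pair $a,b\in D$ for each $s$.** This step attaches to every $s\in\mathcal S$ two points of $D$ that extend $s$, and a number $M_s$. Fix $s\in\mathcal S$ and $z_0\in X$ with $s_{z_0}=s$. The set $U(z_0,0,\mathrm{id})\setminus\{z_0\}$ is open and, by Step 3, nonempty, so it contains distinct points $a,b\in D$. Then $z_0\in T(a)\cap T(b)$, so by (iii)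
$$s\subseteq s_a\quad\text{and}\quad s\subseteq s_b. \tag{11}$$
Since $D$ is Urysohn, $a$ and $b$ have neighborhoods in $D$ with disjoint closures in $D$. Shrinking these to traces of basic sets and using the maximum of the numbers $m$ and the minimum of the functions $\theta$, we get $m\in\omega$ and $\theta\in\Theta$ with
$$\overline{U(a,m,\theta)}\cap\overline{U(b,m,\theta)}\cap D=\emptyset. \tag{12}$$
Let $M_s=\max(m,n_a+1,n_b+1)$.

**Step 6: high points $z$ with $s_z=s$ are outside $D$.** This step proves:

**Claim.** If $z\in X$, $s_z=s$ and $n_z\ge M_s$, then $z\in\overline{U(a,m,\theta)}\cap\overline{U(b,m,\theta)}$, and therefore $z\notin D$.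

The second assertion follows from the first by (12). For the first, by symmetry consider $a$. Let $U(z,m',\theta')$ be a basic neighborhood of $z$; we look for a point $w$ of it in $U(a,m,\theta)$. The idea is to let $w$ carry, from left to right, all the intervals of $a$, which lie in $(0,n_a]$; then an interval $(n_a,j]$ long enough for $U(a,m,\theta)$ but ending by $n_z$; then an interval $(n_z,j']$ long enough for $U(z,m',\theta')$. The inequality $n_z\ge M_s$ makes room for the middle interval.

So put $j=\max(m,n_a+1)\le M_s\le n_z$ and $j'=\max(m',n_z+1)$, and choose $n\ge j'$ with $\theta(n),\theta'(n)\ge j'$. As $n_z>n_a$, we have $z\ne a$ and $z\notin T(a)$; also $a\notin T(a)$. So we may define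
$$w=\bigl(n,\ s_a\cup\{(a,j),(z,j')\}\bigr).$$
We verify $w\in X$. The domain lies in $\bigcup_{l<n}L_l$, since $n\ge j'>n_z>n_a$.

- (i): $n_y<s_a(y)\le n_a\le n$ for $y\in T(a)$; $n_a<j\le n_z\le n$; $n_z<j'\le n$.
- (ii): pairs inside $T(a)$ are fine because $a\in X$. For $y\in T(a)$, the inequality $s_w(y)=s_a(y)\le n_a$ handles $\{y,a\}$, and $s_w(y)\le n_a\le n_z$ handles $\{y,z\}$. Finally $s_w(a)=j\le n_z$ handles $\{a,z\}$.
- (iii): for $y\in T(a)$, $s_y\subseteq s_a\subseteq s_w$; also $s_a\subseteq s_w$; and $s_z=s\subseteq s_a\subseteq s_w$ by (11).

The values of $s_w$ are the values of $s_a$, which are $\le n_a<j'$, then $j\le n_z<j'$, and $j'$ itself. So all are $\le j'\le\min(\theta(n),\theta'(n))$. Moreover $s_w(a)=j\ge m$ and $s_w(z)=j'\ge m'$. Hence $w\in U(a,m,\theta)\cap U(z,m',\theta')$. This proves the claim.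

**Step 7: a nonempty open set that misses $D$.** This step combines the claims for all $s$ by one function $\theta$. For each $k$, only finitely many $s\in\mathcal S$ have all values $\le k$: by (i), each $y$ in the domain of such an $s$ has $n_y<s(y)\le k$, so the domain lies in the finite set $\bigcup_{l<k}L_l$. Let $M(k)$ be the maximum of $M_s$ over these $s$; there is at least one, since $\emptyset\in\mathcal S$. Then $M$ is nondecreasing. Let $\theta=\theta_M\in\Theta$ be as in (9) with $h=M$ (this is a new $\theta$, unrelated to the one in (12)), let $x_0=(0,\emptyset)$, and let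
$$W=U(x_0,0,\theta)\setminus\{x_0\},$$
which is open, and nonempty by Step 3.

Let $z\in W$ and put $k=\theta(n_z)$. Then $x_0\in T(z)$ and $1\le s_z(x_0)\le k$ by (i) and (7), so $k\ge1$, and (10) gives $M(k)\le n_z$. By (7), all values of $s_z$ are $\le k$, so $M_{s_z}\le M(k)\le n_z$. The Claim, applied to $s=s_z$, says $z\notin D$.

Thus $W\cap D=\emptyset$, contradicting the density of $D$. So $X$ has no dense Urysohn subspace.

**Step 8: the $\pi$-weight is exactly $\mathfrak d$.** This step supplies the lower bound. If $\pi w(X)<\mathfrak d$, then Theorem 1 would give a dense totally separated, hence Urysohn, subspace of $X$. So $\mathfrak d\le\pi w(X)\le w(X)\le\mathfrak d$, using Step 4. $\blacksquare$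

## 6. Theorem 3: all $\pi$-weights from $\mathfrak d$ to $\mathfrak c$

**Step 1: the restrictions on $\kappa$.** This step proves "only if". If $\kappa<\mathfrak d$, Theorem 1 gives a dense totally separated subspace, so no such space exists for any of the three properties. A countable space has at most $\mathfrak c$ open sets, so $\kappa\le\mathfrak c$ is necessary.

For the converse let $\mathfrak d\le\kappa\le\mathfrak c$. In particular $\kappa$ is uncountable.

**Step 2: a countable space of $\pi$-weight exactly $\kappa$.** This step produces a space whose only role is to raise the $\pi$-weight. By the Hewitt–Marczewski–Pondiczery theorem, $2^\kappa$ has a countable dense subspace $Y$. Here is the short argument in our case. Fix distinct points $r_\alpha\in2^\omega$ ($\alpha<\kappa$). For each of the countably many clopen $C\subseteq2^\omega$ let $y_C\in2^\kappa$ be given by $y_C(\alpha)=1$ if and only if $r_\alpha\in C$. For a finite partial function $\sigma:\kappa\to2$ write $[\sigma]$ for the basic open set $\{y\in2^\kappa:\sigma\subseteq y\}$. Since finitely many points of $2^\omega$ are separated by clopen sets, there is a clopen $C$ containing those $r_\alpha$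 with $\sigma(\alpha)=1$ and none of those with $\sigma(\alpha)=0$; so $y_C\in[\sigma]$.

We show $\pi w(Y)=\kappa$. The traces $[\sigma]\cap Y$ form a base of size at most $\kappa$, and they are nonempty, so $\pi w(Y)\le\kappa$. Suppose $\mathcal P$ is a $\pi$-base of $Y$ with $|\mathcal P|<\kappa$. For $P\in\mathcal P$ choose a finite partial function $\sigma_P:\kappa\to2$ with $\emptyset\ne[\sigma_P]\cap Y\subseteq P$. As $\kappa$ is uncountable, $\bigcup_P\operatorname{dom}\sigma_P$ has size less than $\kappa$, so we can pick $\alpha\in\kappa$ outside it. The set $\{y\in Y:y(\alpha)=0\}$ is open and nonempty, so it contains some $P\in\mathcal P$. But $[\sigma_P\cup\{(\alpha,1)\}]\cap Y$ is nonempty by the density of $Y$, and it lies in $P$. Its points satisfy $y(\alpha)=1$, a contradiction.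

**Step 3: the disjoint sum.** This step combines $Y$ with the space $X$ of Theorem 2. Let $Z=X\sqcup Y$, a countable Hausdorff space. The union of $\pi$-bases of $X$ and $Y$ is a $\pi$-base of $Z$, so $\pi w(Z)\le\max(\mathfrak d,\kappa)=\kappa$. Conversely, those members of a $\pi$-base of $Z$ that are contained in the open set $Y$ form a $\pi$-base of $Y$, so $\pi w(Z)\ge\kappa$.

If $E\subseteq Z$ were dense and Urysohn, then $E\cap X$ would be dense in the open subspace $X$, and Urysohn because the property is hereditary. This contradicts Theorem 2. So $Z$ has no dense Urysohn subspace. Since totally separated implies completely Hausdorff, which implies Urysohn, $Z$ has no dense completely Hausdorff and no dense totally separated subspace either. $\blacksquare$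

## 7. $\pi$-weights $\mathfrak p$ and $\mathfrak b$: the Cohen model and CH

**Step 1: the two equivalences.** This step reads off the Corollary's first sentence. Since $\mathfrak p\le\mathfrak b\le\mathfrak d\le\mathfrak c$, Theorem 3 says that a space as in Problem 3.8 exists for $\kappa=\mathfrak b$ if and only if $\mathfrak d\le\mathfrak b$, that is, $\mathfrak b=\mathfrak d$; and for $\kappa=\mathfrak p$ if and only if $\mathfrak p=\mathfrak d$.

**Step 2: consistency of non-existence.** This step needs a model of $\mathfrak b<\mathfrak d$. Start with a model $V$ of CH and add $\aleph_2$ Cohen reals $\langle c_\alpha:\alpha<\omega_2\rangle\subseteq\omega^\omega$. It is well known that in the extension $\mathfrak b=\aleph_1<\mathfrak d=\aleph_2=\mathfrak c$; see A. Blass, *Combinatorial cardinal characteristics of the continuum*, Handbook of Set Theory, section on Cohen reals. The argument is as follows, with the standard facts on Cohen forcing: cardinals are preserved, $\mathfrak c=\aleph_2$ in the extension, every real lies in $V[c_\beta:\beta\in I]$ for some countable $I$, and $c_\alpha$ is Cohen over $V[c_\beta:\beta\in I]$ whenever $\alpha\notin I$ (for $I$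 of any size).

If $c$ is Cohen over a model $N$ and $g\in N\cap\omega^\omega$, then $c\not\le^*g$: for each $l$, the finite partial functions $p:\omega\to\omega$ with $p(i)>g(i)$ for some $i\ge l$ in the domain of $p$ form a dense set belonging to $N$, so $c(i)>g(i)$ for infinitely many $i$.

A real $g$ of the extension lies in $V[c_\beta:\beta\in I]$ with $I$ countable. For $\alpha\in\omega_1\setminus I$ we get $c_\alpha\not\le^*g$. Hence $\{c_\alpha:\alpha<\omega_1\}$ is unbounded, and $\mathfrak b=\aleph_1$. A family of at most $\aleph_1$ reals lies in $V[c_\beta:\beta\in J]$ with $|J|\le\aleph_1$, and for $\alpha\notin J$ the real $c_\alpha$ is not dominated by any of its members. So $\mathfrak d\ge\aleph_2$, and $\mathfrak d=\aleph_2$ because $\mathfrak d\le\mathfrak c=\aleph_2$.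

Since $\omega_1\le\mathfrak p\le\mathfrak b$, in this model $\mathfrak p=\mathfrak b=\aleph_1<\mathfrak d$. By Theorem 1, *every* countable Hausdorff space of $\pi$-weight $\mathfrak p=\mathfrak b$ has a dense totally separated, hence completely Hausdorff, hence Urysohn, subspace there. So, if ZFC is consistent, ZFC does not prove the existence of the required space, either for $\kappa=\mathfrak p$ or for $\kappa=\mathfrak b$.

**Step 3: consistency of existence.** This step shows that ZFC does not refute existence either. Under CH, $\mathfrak p=\mathfrak b=\mathfrak d=\mathfrak c=\aleph_1$, and the space of Theorem 2 is as required for both cardinals. Together with Step 2, both existence statements are independent of ZFC, and the answer to Problem 3.8 is no for $\kappa=\mathfrak p$ and for $\kappa=\mathfrak b$. $\blacksquare$
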